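\title{Partitioning $(k-1)$-connected graphs into $k$ connected parts of prescribed sizes}

\begin{abstract}
By the Gy\H{o}ri--Lov\'asz theorem, the vertex set of a $k$-connected graph can be partitioned into $k$ connected sets of any prescribed sizes. We prove that for $k\ge 3$ the same holds for a $(k-1)$-connected graph in which every cutset of $k-1$ vertices leaves at most $k$ components. The proof needs only two conditions on the sizes of these components. One of them is necessary, and the constant in the other is best possible.
\end{abstract}

\section{The problem and the results}\label{sec:intro}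

All graphs are finite and simple. A graph $G$ on $n$ vertices is \emph{$\ell$-connected} if $n>\ell$ and $G-Y$ is connected for every vertex set $Y$ with $|Y|<\ell$. An \emph{$\ell$-cutset} is a set $W$ of exactly $\ell$ vertices such that $G-W$ is disconnected. A nonempty vertex set is \emph{connected} if it induces a connected subgraph, components are identified with their vertex sets, and $N(B)$ is the set of vertices outside $B$ that have a neighbor in $B$.

We ask when the vertex set of a graph can be cut into $k$ connected pieces whose sizes are given in advance. The starting point is the following theorem.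

\begin{theorem}[Gy\H{o}ri \cite{Gyori}, Lov\'asz \cite{Lovasz}]\label{thm:GL}
Let $k\ge 2$, let $G$ be a $k$-connected graph on $n$ vertices, let $v_1,\dots,v_k$ be distinct vertices of $G$, and let $n_1,\dots,n_k$ be positive integers with $n_1+\dots+n_k=n$. Then $V(G)$ can be partitioned into connected sets $V_1,\dots,V_k$ with $|V_i|=n_i$ and $v_i\in V_i$ for all $i$.
\end{theorem}

With prescribed roots $v_i$, a single $(k-1)$-cutset $W$ destroys the conclusion. Take the vertices of $W$ as $v_1,\dots,v_{k-1}$, take $v_k$ in a component $K$ of $G-W$, and ask for $n_k=|K|+1$, which leaves at least $k-1$ vertices for the other parts. The part $V_k$ avoids $W$, so it lies in $K$, and $K$ is too small. Without roots we may decide where each part goes, and this leaves some slack: a long cycle is $2$-connected and not $3$-connected, yet it can be cut into three arcs of any sizes. The slack is limited. A $(k-1)$-cutset is met by at most $k-1$ of the parts, and only these parts can collect vertices from several components. If the cutset leaves many small components, the $k-1$ parts cannot absorb them all. One is led to guess that these parts and the one remaining part can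 cope with $k$ components. This statement was posed as a conjecture in \cite{source}, and we prove it.

\begin{theorem}\label{thm:A}
Let $k\ge 3$, and let $G$ be a $(k-1)$-connected graph on $n$ vertices such that for every $(k-1)$-cutset $W$ the graph $G-W$ has at most $k$ components. Let $n_1,\dots,n_k$ be positive integers with $n_1+\dots+n_k=n$. Then $V(G)$ can be partitioned into connected sets of sizes $n_1,\dots,n_k$.
\end{theorem}

The number of components enters the proof only through their sizes, compared with the smallest prescribed size.

\begin{theorem}\label{thm:B}
Let $k\ge 3$, let $G$ be a $(k-1)$-connected graph on $n=n_1+\dots+n_k$ vertices, where all $n_i\ge 1$, and let $m=\min_i n_i$. Suppose that for every $(k-1)$-cutset $W$: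
\begin{enumerate}
\item[(P1)] $G-W$ has a component with at least $m$ vertices;
\item[(P2)] the components of $G-W$ with fewer than $m$ vertices have together at most $(k-1)(m-1)$ vertices.
\end{enumerate}
Then $V(G)$ can be partitioned into connected sets of sizes $n_1,\dots,n_k$. Moreover, \emph{(P1)} is necessary for such a partition to exist, and for all $k\ge3$ and $m\ge2$ the bound in \emph{(P2)} cannot be replaced by $(k-1)(m-1)+1$.
\end{theorem}

We call a component \emph{large} if it has at least $m$ vertices and \emph{small} otherwise.

\begin{proof}[Proof of Theorem~\ref{thm:A} from Theorem~\ref{thm:B}]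
Let $W$ be a $(k-1)$-cutset. Since $n\ge km$, the graph $G-W$ has at least $km-(k-1)=k(m-1)+1$ vertices. It has at most $k$ components, so one of them is large, which is (P1). Hence at most $k-1$ components are small, each with at most $m-1$ vertices, which is (P2).
\end{proof}

Section~\ref{sec:obstructions} proves the last sentence of Theorem~\ref{thm:B} and shows that neither the number $k$ of components nor the assumption $k\ge3$ in Theorem~\ref{thm:A} can be relaxed. Sections~\ref{sec:reduction}--\ref{sec:end} construct the partition.

\section{What a cutset forbids}\label{sec:obstructions}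

\begin{proposition}\label{prop:P1}
If $V(G)$ is partitioned into $k$ connected sets of sizes at least $m$ and $|W|=k-1$, then $G-W$ has a component with at least $m$ vertices.
\end{proposition}

\begin{proof}
At most $k-1$ parts meet $W$. A part that avoids $W$ is connected in $G-W$, so it lies in one component.
\end{proof}

\begin{example}[$k+1$ components are too many]\label{ex:bipartite}
In $K_{k-1,k+1}$, deleting a set of vertices that contains neither side leaves a complete bipartite graph with both sides nonempty, which is connected. So $K_{k-1,k+1}$ is $(k-1)$-connected, and its only $(k-1)$-cutset is the smaller side, which leaves $k+1$ components. For $n_1=\dots=n_k=2$ a partition would be a perfect matching, and there is none because the sides are unequal.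
\end{example}

\begin{example}[$k=2$ fails]\label{ex:net}
Take a triangle $abc$ and attach pendant vertices $a',b',c'$ to $a,b,c$. The cutvertices are $a,b,c$, and each leaves two components. There is no partition into two connected sets of size $3$: one of the sets would contain at most one vertex of the triangle, and a connected set with at most one vertex of the triangle has at most $2$ vertices.
\end{example}

The bound in (P2) comes from the same count as Proposition~\ref{prop:P1}. A small component of $G-W$ contains no whole part, so each of its vertices belongs to a part that meets $W$. If $k-1$ parts of size $m$ take one vertex of $W$ each, they have room for exactly $(k-1)(m-1)$ further vertices. A larger part has more room, but it is of no use unless it meets $W$. In the next construction there is one larger part, and it is forced to avoid one of the cutsets.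

\begin{proposition}\label{prop:sharp}
For all $k\ge3$ and $m\ge2$ there are a $(k-1)$-connected graph $G$ and sizes $n_1,\dots,n_k$ with sum $|V(G)|$ and minimum $m$ such that every $(k-1)$-cutset satisfies \emph{(P1)}, its small components have together exactly $(k-1)(m-1)+1$ vertices, and $V(G)$ has no partition into connected sets of sizes $n_1,\dots,n_k$.
\end{proposition}

\begin{proof}
Let $T=\{t_1,\dots,t_k\}$ be a clique. For each $i$ add a \emph{group} $Z_i$ consisting of $k$ disjoint cliques, $k-1$ of size $m-1$ and one of size $1$, and join every vertex of $Z_i$ to every vertex of $T\setminus\{t_i\}$. There are no other edges. Put $\sigma=|Z_i|=(k-1)(m-1)+1$, so that $n=k+k\sigma$.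

If a vertex set $Y$ contains at most $k-2$ vertices of $T$, then $G-Y$ is connected: at least two vertices of the clique $T$ remain, and every vertex outside $T$ is adjacent to all but one vertex of $T$. Hence $G$ is $(k-1)$-connected, and a $(k-1)$-cutset is contained in $T$, so it has the form $T\setminus\{t_i\}$. The components of $G-(T\setminus\{t_i\})$ are the $k$ cliques of $Z_i$, which are small and have $\sigma$ vertices in total, and the set $\{t_i\}\cup\bigcup_{j\ne i}Z_j$, which has $1+(k-1)\sigma\ge m$ vertices.

Let $n_1=\dots=n_{k-1}=m$ and $n_k=n-(k-1)m$. Since $\sigma\ge m-1$, we have $n\ge km$, so $n_k\ge m$ and the minimum is $m$. Suppose that a partition exists. A part avoiding $T$ would lie in one of the added cliques, which have at most $m-1$ vertices. So each of the $k$ parts meets $T$, and therefore contains exactly one vertex of $T$. Let $t_i$ lie in the part of size $n_k$. This part avoids $T\setminus\{t_i\}$, so it lies in the component of $G-(T\setminus\{t_i\})$ that contains $t_i$, and it misses $Z_i$. The $\sigma$ vertices of $Z_i$ thus lie in the other $k-1$ parts, which have only $(k-1)(m-1)<\sigma$ vertices outside $T$. This is a contradiction.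
\end{proof}

Propositions~\ref{prop:P1} and~\ref{prop:sharp} give the last sentence of Theorem~\ref{thm:B}.

\section{Reduction to one side of a cutset}\label{sec:reduction}

From now on $k\ge3$, the graph $G$ is $(k-1)$-connected, (P1) and (P2) hold, and the sizes are numbered so that $n_k=m$. If $n=k$, all sizes are $1$ and there is nothing to prove. If $n>k$ and $G$ is $k$-connected, Theorem~\ref{thm:GL} applies with arbitrary roots. So we assume that $n>k$ and $G$ is not $k$-connected. Then $G-Y$ is disconnected for some $Y$ with $|Y|<k$, and $|Y|=k-1$ by $(k-1)$-connectivity; thus $G$ has a $(k-1)$-cutset.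

We use four elementary facts.
\begin{enumerate}
\item[(E1)] If $B$ is connected, $v\in B$ and $1\le p\le|B|$, then $B$ contains a connected set of size $p$ that contains $v$. (Start from $\{v\}$ and add one neighbor in $B$ at a time.)
\item[(E2)] If $B$ is connected and $|B|\ge2$, then $B\setminus\{y\}$ is connected for at least two vertices $y\in B$. (Take two leaves of a spanning tree of $G[B]$.)
\item[(E3)] If $Q\cap W=\emptyset$ and $N(Q)\subseteq W$, then $Q$ is a union of components of $G-W$. (No edge of $G-W$ leaves $Q$.)
\item[(E4)] If $W$ is a $(k-1)$-cutset and $K$ is a component of $G-W$, then $N(K)=W$. (We have $N(K)\subseteq W$, and $N(K)$ separates $K$ from the other components of $G-W$, so $|N(K)|\ge k-1$.)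
\end{enumerate}

\subsection*{The cutset $S$ and its two sides}

Some part has to avoid any given cutset, and (P1) guarantees room only for a part of size $m$. So we shall put the smallest part inside a large component and give one vertex of the cutset to each of the other $k-1$ parts. By (P1) there are pairs $(S,C)$ in which $S$ is a $(k-1)$-cutset and $C$ is a large component of $G-S$. \emph{Fix such a pair with $|C|$ minimum.} The reason for this choice is that whenever the construction gets stuck inside $C$, it will exhibit a new cutset, and minimality restricts the components that this cutset can have. Put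
\[
D=V(G)\setminus(S\cup C),\qquad d=|D|\ge1,\qquad \tau=|C|+(k-1)-m .
\]
There are no edges between $C$ and $D$. We identify $S$ with $\{1,\dots,k-1\}$, so that $n_s$ is defined for $s\in S$. The number $\tau$ counts the vertices of $C\cup S$ that are left for the parts through $S$ once the smallest part is placed. Since $n=|C|+(k-1)+d$,
\begin{equation}\label{eq:sum}
\sum_{s\in S}n_s=n-m=\tau+d .
\end{equation}

\begin{definition}
A \emph{system} consists of pairwise disjoint connected sets $X$ and $H_s$ $(s\in S)$ with
\[
X\subseteq C,\qquad |X|=m,\qquad H_s\subseteq C\cup S,\qquad H_s\cap S=\{s\}.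
\]
Its \emph{uncovered set} is $U=(C\cup S)\setminus\bigl(X\cup\bigcup_sH_s\bigr)\subseteq C$, and its \emph{profile} is the vector $\eta=(|H_s|)_{s\in S}$. A vector in $\mathbb Z_{\ge1}^S$ is \emph{realizable} if it is the profile of some system.
\end{definition}

We write $|\eta|=\sum_s\eta_s$, we write $e_s$ for the unit vectors and $\mathbf 1$ for the all-ones vector. In every system
\begin{equation}\label{eq:U}
|U|=\tau-|\eta| ,
\end{equation}
so realizable vectors have $|\eta|\le\tau$. The vector $\mathbf 1$ is realizable: take $H_s=\{s\}$ and, by (E1), a connected set $X\subseteq C$ of size $m$.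

On the side $D$ there is no difficulty, because there $k-1$ parts with roots $S$ are needed in a $(k-1)$-connected graph.

\begin{lemma}\label{lem:complete}
If some realizable $\eta$ has $|\eta|=\tau$ and $\eta_s\le n_s$ for all $s\in S$, then $V(G)$ can be partitioned into connected sets of sizes $n_1,\dots,n_k$.
\end{lemma}

\begin{proof}
Let $G_D$ be the graph $G[D\cup S]$ with all edges inside $S$ added. It has $d+k-1>k-1$ vertices. Let $Y\subseteq D\cup S$ with $|Y|<k-1$. Then $S\setminus Y$ is a nonempty clique of $G_D$. Each $v\in D\setminus Y$ has a path to $S\setminus Y$ in the connected graph $G-Y$, and the part of this path up to its first vertex in $S$ lies in $D\cup S$, since no edge joins $D$ to $C$. So $G_D-Y$ is connected, and $G_D$ is $(k-1)$-connected.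

Put $p_s=1+n_s-\eta_s\ge1$. By \eqref{eq:sum}, $\sum_sp_s=(k-1)+(\tau+d)-\tau=|D\cup S|$. Theorem~\ref{thm:GL}, applied to $G_D$ with $k-1\ge2$ parts and roots $S$, partitions $D\cup S$ into sets $L_s\ni s$ of sizes $p_s$ that are connected in $G_D$. Each $L_s$ contains only one vertex of $S$, so it spans no added edge and is connected in $G$. Take a system with profile $\eta$; by \eqref{eq:U} it covers $C\cup S$. The sets $H_s\cup L_s$ are connected, since $H_s\cap L_s=\{s\}$, and have sizes $\eta_s+p_s-1=n_s$. Together with $X$, of size $m=n_k$, they partition $V(G)$.
\end{proof}

\subsection*{An example and the plan}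

It remains to grow a profile from $\mathbf 1$ until nothing is uncovered, without exceeding any $n_s$. The difficulty is that a given coordinate may refuse to grow.

\begin{example}\label{ex:eight}
Let $k=3$, and let $G$ have vertices $1,2,w,u,v,z_1,z_2,z_3$. The vertices $z_i$ form a triangle and are all joined to $1$ and to $2$; the other edges are $1w,\,wu,\,wv,\,u2,\,v2$. Delete a set $Y$ of at most two vertices. A remaining $z_i$ is adjacent to all that remains of $\{1,2,z_1,z_2,z_3\}$. If $2\notin Y$, then $u,v$ are adjacent to $2$, and $w$ keeps one of its neighbors $1,u,v$. If $2\in Y$ and $1,w\notin Y$, then $u,v$ reach $1$ through $w$. So $G$ is $2$-connected and its $2$-cutsets are $\{1,2\}$, with components $\{w,u,v\}$ and $\{z_1,z_2,z_3\}$, and $\{2,w\}$, with components $\{u\}$, $\{v\}$ and $\{1,z_1,z_2,z_3\}$.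

Let the sizes be $3,3,2$. Then $m=2$, and we may take $S=\{1,2\}$ and $C=\{w,u,v\}$, so that $d=3$ and $\tau=3$. A system with profile $(1,1)$ has $X=\{w,u\}$ or $X=\{w,v\}$ and one uncovered vertex. The profile $(2,1)$ is not realizable: it forces $H_1=\{1,w\}$ and $X=\{u,v\}$, which is not connected. What blocks $H_1$ is the cutset $\{2,w\}$, which has one vertex in $X$ and one in $H_2$, and which hides the uncovered vertex from $H_1$. The profile $(1,2)$ is realizable, by $H_1=\{1\}$, $H_2=\{2,v\}$, $X=\{w,u\}$. Lemma~\ref{lem:complete} asks for $p=(3,2)$ on the other side, and we obtain the parts $\{1,z_1,z_2\}$, $\{2,v,z_3\}$, $\{w,u\}$.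
\end{example}

The example shows the general pattern. We prove in Section~\ref{sec:augment} that if no coordinate in a set $L\subseteq S$ can grow, then a set $W$ of $k-|L|$ vertices, one in each of the remaining sets of the system, cuts the uncovered vertices off from $D$. For $|L|=2$ this contradicts $(k-1)$-connectivity. So of any two coordinates one can grow, but we cannot choose which. Growing blindly from $\mathbf 1$, we might fill all coordinates but one up to $n_s$ and find the last one blocked. The remedy is to start from a profile with $n_s-\eta_s\le d$ for all $s$. By \eqref{eq:sum} the differences $n_s-\eta_s$ sum to more than $d$ as long as $|\eta|<\tau$, so two of them are always positive. Figure~\ref{fig:box} shows this for $k=3$. To reach such a starting profile we need to grow prescribed coordinates, that is, to treat $|L|=1$; there $W$ is a $(k-1)$-cutset, and the minimality of $|C|$, (P1) and (P2) come in.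

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=0.8]
\fill[gray!15] (2,2) rectangle (5,5);
\draw[->] (0.4,0.4) -- (6.2,0.4) node[right] {$\eta_1$};
\draw[->] (0.4,0.4) -- (0.4,6.2) node[above] {$\eta_2$};
\foreach \x in {1,...,5} \foreach \y in {1,...,5} \fill (\x,\y) circle (1.3pt);
\draw[thick] (1.5,5.5) -- (5.5,1.5) node[right] {$|\eta|=\tau$};
\draw[thick,dashed] (0.7,3.3) -- (3.3,0.7);
\draw[->,very thick] (2,2) -- (3,2) -- (3,3) -- (3,4);
\node[below left] at (2,2) {$\eta^0$};
\node[above right] at (5,5) {$(n_1,n_2)$};
\end{tikzpicture}
\caption{Profiles $(\eta_1,\eta_2)$ for $k=3$, drawn for $n_1=n_2=5$, $d=3$, $\tau=7$. All profiles on or below the dashed line $\eta_1+\eta_2=\tau-d$ are realizable, among them $\eta^0=(n_1-d,n_2-d)$. From $\eta^0$ one can always step right or up, without control over which. After $d$ steps the walk reaches the line $\eta_1+\eta_2=\tau$, and it is still inside the shaded square of side $d$, where $\eta_1\le n_1$ and $\eta_2\le n_2$.}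
\label{fig:box}
\end{figure}

\section{The blocking set}\label{sec:augment}

To let $H_s$ grow we rearrange the other sets of the system, keeping their sizes, until an uncovered vertex becomes adjacent to $H_s$. The basic move is that a set takes an uncovered vertex and releases one of its own.

\subsection*{Rooted sets and exchanges}

Let $P$ be a connected set with a fixed \emph{root} $r\in P$. For $v\in P\setminus\{r\}$ let $R_P(v)$ be the component of $G[P]-v$ that contains $r$; we write $R(v)$ when $P$ is clear. It is the part of $P$ that stays attached to the root when $v$ is released. If $R(v)=P\setminus\{v\}$, then $v$ can be released at once, so $|R(v)|$ measures how close $v$ is to being free.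

\begin{lemma}\label{lem:rooted}
Let $P$ be connected with root $r$, let $w\in P\setminus\{r\}$ and $R=R_P$.
\begin{enumerate}
\item[(i)] The sets $R(w)\cup\{w\}$ and $P\setminus R(w)$ are connected, and $w$ is the only vertex of $P\setminus R(w)$ with a neighbor in $R(w)$.
\item[(ii)] If $q\in P\setminus(R(w)\cup\{w\})$, then $R(w)\cup\{w\}\subseteq R(q)$.
\item[(iii)] Let $u\notin P$ have a neighbor in $R(w)$. Then there is $y\in P\setminus R(w)$ such that $P'=(P\setminus\{y\})\cup\{u\}$ is connected, and either $y=w$, or $y\ne w$ and $R_{P'}(w)\supseteq R(w)\cup\{u\}$. Moreover, if $v\in P\setminus\{r\}$ satisfies $R(v)\cup\{v\}\subseteq R(w)$ and $u$ has no neighbor in $R(v)$, then $v\in P'$ and $R_{P'}(v)=R(v)$.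
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Since $P$ is connected, every component of $G[P]-w$ contains a neighbor of $w$. The set $R(w)$ is one of these components, $P\setminus R(w)$ is the union of $\{w\}$ and the others, and no edge joins different components.

(ii) The set $R(w)\cup\{w\}$ is connected, contains $r$ and avoids $q$.

(iii) Let $Y=P\setminus R(w)$. If $Y=\{w\}$, take $y=w$; then $P'=R(w)\cup\{u\}$ is connected. If $|Y|\ge2$, then by (i) and (E2) there is $y\in Y\setminus\{w\}$ with $Y\setminus\{y\}$ connected. Now $P'$ is the union of the connected sets $R(w)\cup\{w,u\}$ and $Y\setminus\{y\}$, which share $w$, and $R(w)\cup\{u\}$ is a connected subset of $P'\setminus\{w\}$ containing $r$. For the last statement, $R(v)\cup\{v\}\subseteq P'$ because $y\notin R(w)$. The set $R(v)$ is connected and contains $r$, and by (i) its neighbors in $P'$ are among $v$ and $u$. Since $u$ is not one of them, $R(v)$ is a component of $G[P']-v$.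
\end{proof}

\subsection*{One movable set}

The method is visible already for $k=3$ and $L=S=\{1,2\}$, where only $X$ moves. Let $\eta$ be realizable with $|\eta|<\tau$, and suppose that neither $\eta+e_1$ nor $\eta+e_2$ is realizable. Fix $A=H_1\cup H_2$ and a root $x_0\in X$, and let $X$ vary over the connected sets of size $m$ in $C\setminus A$ that contain $x_0$. For no such $X$ is an uncovered vertex adjacent to $A$, since we could add it to $H_1$ or $H_2$.

If no vertex of $X\setminus\{x_0\}$ is adjacent to $A$, then $Q=(X\cup U)\setminus\{x_0\}$ has $N(Q)\subseteq\{x_0\}$, and the single vertex $x_0$ separates $U\neq\emptyset$ from $D$. This contradicts $2$-connectivity. Otherwise choose $X$ and a vertex $w\in X\setminus\{x_0\}$ adjacent to $A$ with $|R_X(w)|$ maximum. No $q\in X\setminus(R(w)\cup\{w\})$ is adjacent to $A$, because $R(q)$ is larger by Lemma~\ref{lem:rooted}(ii). No uncovered $u$ has a neighbor in $R(w)$, because the exchange in Lemma~\ref{lem:rooted}(iii) would either uncover $w$, which is adjacent to $A$, or enlarge $R(w)$. By Lemma~\ref{lem:rooted}(i), the set $Q=(X\cup U)\setminus(R(w)\cup\{w\})$ then has $N(Q)\subseteq\{w\}$, and $w$ separates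 $U$ from $D$, the same contradiction.

\subsection*{Several movable sets}

With two movable sets $P$ and $P'$, the set $R(w)\subseteq P$ may have a neighbor $w'$ in $P'$, and then $w$ alone separates nothing. Such a $w'$ is worth releasing too: if $P'$ takes an uncovered vertex and releases $w'$, then $P$ can take $w'$ and release $w$, which goes to $A$. We therefore record for each candidate vertex a \emph{rank}, the number of moves that lead from its release to the growth of $A$. An exchange at a vertex of rank $\rho$ may spoil the candidates of higher rank, but it can be arranged to keep those of lower rank. For this reason we maximize the sizes $|R(\cdot)|$ lexicographically, lowest rank first. One set may contain candidates of several ranks, each needed to justify candidates elsewhere, so we keep a nested chain of candidates in each set.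

\begin{lemma}\label{lem:block}
Let $\eta$ be realizable with $|\eta|<\tau$, let $\emptyset\ne L\subseteq S$, and suppose that $\eta+e_s$ is realizable for no $s\in L$. Then there are a system $(X,(H_s))$ with profile $\eta$ and uncovered set $U$, a set $W\subseteq C\cup S$ and a set $Q\subseteq C$ such that
\begin{enumerate}
\item[(i)] $W$ consists of exactly one vertex of $X$ and exactly one vertex of each $H_t$ with $t\in S\setminus L$, so $|W|=k-|L|$;
\item[(ii)] $U\subseteq Q$, $Q\cap W=\emptyset$, and $Q\cap H_s=\emptyset$ for $s\in L$;
\item[(iii)] $N(Q)\subseteq W$.
\end{enumerate}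
In particular, $Q$ is a nonempty union of components of $G-W$, and $G-W$ is disconnected.
\end{lemma}

\begin{proof}
The last sentence follows from (i)--(iii): $Q\supseteq U\ne\emptyset$ by \eqref{eq:U}, (E3) applies, and $D\neq\emptyset$ is disjoint from $Q\cup W$.

\medskip\noindent\emph{Setting.} Take a system with profile $\eta$ and fix $x_0\in X$. Call a system \emph{admissible} if it has profile $\eta$, has the same sets $H_s$ for $s\in L$ as this one, and has $x_0\in X$. Put $A=\bigcup_{s\in L}H_s$. As $\eta+e_s$ is not realizable for $s\in L$,
\begin{equation}\label{eq:zero}
\text{in an admissible system no uncovered vertex has a neighbor in } A .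
\end{equation}
The movable sets are indexed by $I=(S\setminus L)\cup\{*\}$: we put $P_t=H_t$ with root $r_t=t$ for $t\in S\setminus L$, and $P_*=X$ with root $r_*=x_0$. The set $X$ has no vertex that it must keep; the artificial root $x_0$ lets us treat it like the others. For $v\in P_j\setminus\{r_j\}$ we write $R(v)=R_{P_j}(v)$. An exchange as in Lemma~\ref{lem:rooted}(iii) in some $P_j$, with $u$ uncovered, gives another admissible system: the new set is connected, has the same size, keeps its root, and gains only the vertex $u\in C$. The released vertex $y$ becomes uncovered.

A \emph{configuration} is an admissible system together with, for each $j\in I$, a possibly empty sequence $w_1,w_2,\dots$ of vertices of $P_j\setminus\{r_j\}$ with $w_{i+1}\notin R(w_i)\cup\{w_i\}$, called \emph{chain $j$}, and a positive integer \emph{rank} for each chain vertex, such that ranks increase strictly along each chain and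
\begin{enumerate}
\item[(R1)] a chain vertex of rank $1$ has a neighbor in $A$;
\item[(R2)] a chain vertex of rank $\rho\ge2$ in $P_j$ has a neighbor in $R(w')$ for some chain vertex $w'$ of rank $\rho-1$ in some $P_{j'}$ with $j'\ne j$.
\end{enumerate}
By Lemma~\ref{lem:rooted}(ii) and induction along the chain,
\begin{equation}\label{eq:nested}
R(w)\cup\{w\}\subseteq R(w')\quad\text{whenever $w'$ comes after $w$ in a chain.}
\end{equation}
In particular chain vertices are distinct. If a rank $\rho\ge2$ occurs, so does $\rho-1$; hence ranks are at most $n$, and there are finitely many configurations. There is at least one, with all chains empty. Deleting all chain vertices of rank greater than $\rho$ leaves a configuration, since an initial segment of each chain remains and (R2) refers only to lower ranks; we call this \emph{truncation at $\rho$}.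

For a configuration let $f_\rho$ be the sum of $|R(w)|$ over the chain vertices $w$ of rank $\rho$. Let $(F_1,\dots,F_n)$ be the lexicographic maximum of $(f_1,\dots,f_n)$, and fix a configuration $\Gamma$ attaining it. In $\Gamma$, let $J\subseteq I$ be the set of indices with nonempty chain, let $\ell_j$ be the last vertex of chain $j$ for $j\in J$, and put
\[
P^*=A\cup\bigcup_{j\in J}R(\ell_j),\qquad W=\{\ell_j:j\in J\}\cup\{r_j:j\in I\setminus J\}.
\]
We show that all edges leaving $P^*$ inside $C\cup S$ end in $W$.

\medskip\noindent\emph{Claim 1. If $p\in P^*$, $q\in P_j$ and $pq$ is an edge, then $q\in P^*\cup W$.}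

Suppose not. Then $q\ne r_j$, since $r_j$ lies in $R(\ell_j)$ or in $W$. If $j\in J$, then $q\notin R(\ell_j)\cup\{\ell_j\}$; so $p\notin R(\ell_j)$ by Lemma~\ref{lem:rooted}(i), and by \eqref{eq:nested}
\begin{equation}\label{eq:beyond}
q\notin R(w)\cup\{w\}\quad\text{for every vertex $w$ of chain $j$.}
\end{equation}
Thus either $p\in A$, and we put $\rho=1$, or $p\in R(\ell_{j'})$ with $j'\ne j$, and we let $\rho$ be the rank of $\ell_{j'}$ plus $1$. Truncate $\Gamma$ at $\rho$, delete from chain $j$ its vertex of rank $\rho$ if there is one, and append $q$ to chain $j$ with rank $\rho$. This is a configuration: the chain condition holds by \eqref{eq:beyond}, all vertices of rank less than $\rho$ are kept, and the edge $pq$ gives (R1) or (R2) for $q$. The values $f_1,\dots,f_{\rho-1}$ are unchanged, and $f_\rho$ has increased. Indeed, either the term $|R(q)|\ge1$ was added, or it replaced a term $|R(w)|$, and $R(q)\supseteq R(w)\cup\{w\}$ by \eqref{eq:beyond} and Lemma~\ref{lem:rooted}(ii). This contradicts the choice of $\Gamma$.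

\medskip\noindent\emph{Claim 2. There is no edge between $P^*$ and $U$.}

In a configuration, a \emph{bridge of rank $\rho$} is an edge between an uncovered vertex and $R(w)$, where $w$ is a chain vertex of rank $\rho$. If Claim 2 fails, then by \eqref{eq:zero} the configuration $\Gamma$ has a bridge. An exchange along a bridge changes the system and may spoil higher ranks, so we cannot stay with $\Gamma$. Let $\rho$ be the least integer such that some configuration with $f_i=F_i$ for all $i\le\rho$ has a bridge of rank $\rho$. Take such a configuration and truncate it at $\rho$. Let the bridge join the uncovered vertex $u$ to $R(w)$, where $w\in P_j$ has rank $\rho$ and is therefore the last vertex of chain $j$. By the minimality of $\rho$, the vertex $u$ has no neighbor in $R(v)$ for any chain vertex $v$ of rank less than $\rho$.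

Apply Lemma~\ref{lem:rooted}(iii) to $P_j$, $w$, $u$, and replace $P_j$ by $P_j'=(P_j\setminus\{y\})\cup\{u\}$. The vertices $v$ before $w$ in chain $j$ satisfy $R(v)\cup\{v\}\subseteq R(w)$ by \eqref{eq:nested}, so they stay in $P_j'$ with the same sets $R(v)$. The other sets $P_{j'}$ do not change. Hence all chain vertices of rank less than $\rho$ keep their sets $R(\cdot)$.

Suppose first that $y=w$, so that $w$ is now uncovered. If $\rho=1$, then $w$ has a neighbor in $A$, contrary to \eqref{eq:zero}. If $\rho\ge2$, keep only the chain vertices of rank at most $\rho-1$. This is a configuration with $f_i=F_i$ for $i\le\rho-1$, and the edge from $w$ to $R(w')$ given by (R2) is a bridge of rank $\rho-1$, contrary to the minimality of $\rho$.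

Suppose next that $y\ne w$, and keep all chains. The chain conditions and (R1), (R2) involve only $A$ and the sets $R(v)$ for $v$ of rank less than $\rho$, so this is a configuration. It has $f_i=F_i$ for $i<\rho$, and $f_\rho>F_\rho$ because $R(w)$ has gained $u$ and the other terms of $f_\rho$ belong to unchanged sets $P_{j'}$. This contradicts the definition of $(F_1,\dots,F_n)$ and proves Claim 2.

\medskip\noindent\emph{Conclusion.} Take the system of $\Gamma$ and $Q=(C\cup S)\setminus(P^*\cup W)$. Then (i) holds. We have $L\subseteq A$, and each $t\in S\setminus L$ is a root and lies in $P^*\cup W$; so $Q\subseteq C$. All vertices of $P^*\cup W$ are covered and $A\subseteq P^*$, which gives (ii). A vertex of $Q$ lies in $U$ or in some $P_j$, so by Claims 1 and 2 it has no neighbor in $P^*$. Since $Q\subseteq C$, its neighbors lie in $C\cup S=Q\cup W\cup P^*$. Hence $N(Q)\subseteq W$.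
\end{proof}

\section{When a profile can grow}\label{sec:grow}

\begin{lemma}\label{lem:two}
If $\eta$ is realizable, $|\eta|<\tau$ and $s\ne t$ are in $S$, then $\eta+e_s$ or $\eta+e_t$ is realizable.
\end{lemma}

\begin{proof}
Otherwise Lemma~\ref{lem:block} with $L=\{s,t\}$ gives a set $W$ of $k-2$ vertices with $G-W$ disconnected, contrary to $(k-1)$-connectivity.
\end{proof}

For $|L|=1$ the set $W$ has $k-1$ vertices, and Example~\ref{ex:eight} shows that it can exist. The minimality of $|C|$ limits what it can hide.

\begin{lemma}\label{lem:small}
If Lemma~\ref{lem:block} is applied with $|L|=1$, then $W$ is a $(k-1)$-cutset, and every component of $G-W$ contained in $C$ is small.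
\end{lemma}

\begin{proof}
We have $|W|=k-1$ and $G-W$ is disconnected. A component $K\subseteq C$ of $G-W$ misses the vertex of $W$ in $X\subseteq C$, so $|K|<|C|$. If $K$ were large, the pair $(W,K)$ would contradict the choice of $(S,C)$.
\end{proof}

So a large component of $G-W$ lies outside $Q$. It cannot be smaller than $C$, and this bounds $|Q|$ by $d$.

\begin{lemma}\label{lem:free}
If $\eta$ is realizable and $|\eta|<\tau-d$, then $\eta+e_s$ is realizable for every $s\in S$. Consequently every $\eta\in\mathbb Z_{\ge1}^S$ with $|\eta|\le\tau-d$ is realizable.
\end{lemma}

\begin{proof}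
Suppose that $\eta+e_s$ is not realizable and apply Lemma~\ref{lem:block} with $L=\{s\}$. Then $|Q|\ge|U|=\tau-|\eta|>d$. By (P1), $G-W$ has a large component $K$. The components that make up $Q\subseteq C$ are small by Lemma~\ref{lem:small}, so $K$ is disjoint from $Q\cup W$, and
\[
|K|\le n-(k-1)-|Q|<n-(k-1)-d=|C| .
\]
The pair $(W,K)$ contradicts the choice of $(S,C)$. For the consequence use induction on $|\eta|$: the vector $\mathbf 1$ is realizable, and any other $\eta$ equals $\eta'+e_s$ with $\eta'\in\mathbb Z_{\ge1}^S$ and $|\eta'|<\tau-d$.
\end{proof}

When $d$ is large compared with all but one of the $n_s$, we shall have to grow a single coordinate beyond the range of Lemma~\ref{lem:free}, with all other coordinates equal to $1$. This is the only place where (P2) is used. Applied directly to $Q$, (P2) gives $|U|\le(k-1)(m-1)$, which is too weak by $m-1$. We gain this amount by showing that all of $X$ except its vertex in $W$ lies in small components of $G-W$ as well.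

\begin{lemma}\label{lem:axis}
Let $s_0\in S$, and let $\eta$ be realizable with $\eta_t=1$ for all $t\ne s_0$ and $|\eta|<\tau-(k-2)(m-1)$. Then $\eta+e_{s_0}$ is realizable. Consequently every $\eta\in\mathbb Z_{\ge1}^S$ with $\eta_t=1$ for $t\ne s_0$ and $|\eta|\le\tau-(k-2)(m-1)$ is realizable.
\end{lemma}

\begin{proof}
Suppose that $\eta+e_{s_0}$ is not realizable and apply Lemma~\ref{lem:block} with $L=\{s_0\}$. Since $H_t=\{t\}$ for $t\ne s_0$, we have $W=(S\setminus\{s_0\})\cup\{w\}$ with $w\in X$, and
\[
C\cup S=H_{s_0}\cup W\cup Q',\qquad\text{where } Q'=(X\cup U)\setminus\{w\},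
\]
is a partition into three sets. As $Q$ avoids $H_{s_0}$ and $W$, we have $U\subseteq Q\subseteq Q'$. Put $X_1=Q'\setminus Q\subseteq X$.

By hypothesis and because $k\ge3$,
\begin{equation}\label{eq:k3}
|Q|\ge|U|=\tau-|\eta|>(k-2)(m-1)\ge m-1 .
\end{equation}
By (E4), every component of $G-W$ inside $Q$ contains a neighbor of $w$. So $Q\cup\{w\}\subseteq C$ is connected, it has at least $m$ vertices by \eqref{eq:k3}, and by (E1) it contains a connected set $X^*$ of size $m$. The set $X^*$ is disjoint from all $H_s$, so replacing $X$ by $X^*$ gives another system with profile $\eta$, and in it $X_1$ is uncovered. Since $\eta+e_{s_0}$ is not realizable, $X_1$ has no neighbor in $H_{s_0}$. Neither has $Q$, by $N(Q)\subseteq W$. Also $Q'\subseteq C$ has no neighbor in $D$. Hence $N(Q')\subseteq W$, and by (E3) the set $Q'$ is a union of components of $G-W$. They lie in $C$, so they are small by Lemma~\ref{lem:small}, and (P2) gives $|Q'|\le(k-1)(m-1)$. Since $|Q'|=|U|+m-1$, we get $|U|\le(k-2)(m-1)$, contrary to \eqref{eq:k3}.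

The consequence follows by induction on $\eta_{s_0}$, starting from $\mathbf 1$.
\end{proof}

In Example~\ref{ex:eight} the threshold is attained: $\eta=(1,1)$ has $\tau-|\eta|=1=(k-2)(m-1)$, the first coordinate is blocked, and $Q'=\{u,v\}$ has exactly $(k-1)(m-1)=2$ vertices.

\section{The starting profile and the end of the proof}\label{sec:end}

The smallest vector in $\mathbb Z_{\ge1}^S$ with $n_s-\eta_s\le d$ for all $s$ is
\[
\eta^0_s=\max(1,\,n_s-d)\qquad(s\in S).
\]
It satisfies $n_s-\eta^0_s=\min(n_s-1,\,d)\in[0,d]$.

\begin{lemma}\label{lem:start}
The vector $\eta^0$ is realizable.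
\end{lemma}

\begin{proof}
Let $B=\{s\in S:n_s>d\}$. Then $n_s-\eta_s^0=d$ for $s\in B$, while $\eta^0_s=1$ for $s\notin B$. By \eqref{eq:sum},
\[
|\eta^0|=\tau+d-\sum_{s\in S}(n_s-\eta^0_s)=\tau+d-|B|\,d-\sum_{t\notin B}(n_t-1).
\]
If $B=\emptyset$, then $\eta^0=\mathbf 1$. If $|B|\ge2$, then $|\eta^0|\le\tau-d$, and Lemma~\ref{lem:free} applies. If $B=\{s_0\}$, then $\eta^0_t=1$ for $t\ne s_0$, and
\[
|\eta^0|=\tau-\sum_{t\ne s_0}(n_t-1)\le\tau-(k-2)(m-1),
\]
because the $k-2$ numbers $n_t$ are at least $m=\min_in_i$. So Lemma~\ref{lem:axis} applies.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:B}]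
The last sentence of the theorem was proved in Section~\ref{sec:obstructions}, and Section~\ref{sec:reduction} reduced the existence of the partition to the case in which $S$, $C$, $D$ are defined. Among the realizable vectors $\eta$ with $\eta^0_s\le\eta_s\le n_s$ for all $s$, of which $\eta^0$ is one by Lemma~\ref{lem:start}, take one with $|\eta|$ maximum. By \eqref{eq:U}, $|\eta|\le\tau$. Suppose that $|\eta|<\tau$. Then \eqref{eq:sum} gives
\[
\sum_{s\in S}(n_s-\eta_s)=\tau+d-|\eta|>d .
\]
Each summand is at most $n_s-\eta_s^0\le d$, so $\eta_s<n_s$ and $\eta_t<n_t$ for two indices $s\ne t$. By Lemma~\ref{lem:two}, one of $\eta+e_s$, $\eta+e_t$ is realizable, and it satisfies the same bounds, contrary to the choice of $\eta$. Hence $|\eta|=\tau$, and Lemma~\ref{lem:complete} gives the partition.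
\end{proof}

\begin{remark}[Where the argument breaks for $k=2$]
The graph of Example~\ref{ex:net} with sizes $3,3$ satisfies (P1) and (P2) for $k=2$ and $m=3$: each cutvertex leaves components of sizes $4$ and $1$. Take $S=\{a\}$, $C=\{b',b,c,c'\}$ and $D=\{a'\}$, so that $d=1$, $\tau=2$ and $\eta^0=(2)$. The profile $(1)$ is realizable with $X=\{b,c,c'\}$ and $U=\{b'\}$, but $(2)$ is not, since removing $b$ or $c$ from $C$ leaves no connected set of size $3$. For this system the conclusions of Lemma~\ref{lem:block} hold only with $W=\{b\}$ and $Q=\{b'\}$. The last inequality in \eqref{eq:k3} fails, $Q\cup\{w\}$ has $2<m$ vertices, and $X$ cannot be moved behind $W$.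
\end{remark}

\begin{thebibliography}{9}

\bibitem{source}
\emph{A Generalization Of The Block Decomposition For $k$-Connected Graphs},
\texttt{https://www.teses.usp.br/\allowbreak teses/\allowbreak disponiveis/\allowbreak 45/\allowbreak 45134/\allowbreak tde-02032023-200641/\allowbreak publico/\allowbreak Thesis.pdf}

\bibitem{Gyori}
Gy\H{o}ri, 1978.

\bibitem{Lovasz}
Lov\'asz, 1977.

\end{thebibliography}
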